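# Elementary subgroups over $R[u^{-1}]$: failure in dimension three, transitivity in dimension two

## 1. The ring $R_1=\bigcup_n u^{-n}m^n$ and its polynomial quotient

Let $R$ be a noetherian regular local ring of dimension $d\ge 1$ with maximal ideal $m$, residue field $k=R/m$ and fraction field $K$. Regular means that $m$ can be generated by $d$ elements; $d$ such generators form a regular system of parameters. Four textbook facts will be used: $R$ is a factorial domain (Auslander–Buchsbaum); $\mathrm{gr}_mR=\bigoplus_n m^n/m^{n+1}$ is the polynomial ring $k[T_1,\dots,T_d]$ on the classes of the parameters; every $u\in m-m^2$ is part of a regular system of parameters $u,x_2,\dots,x_d$, because its class in $m/m^2$ is nonzero; and $R/uR$ is then regular local of dimension $d-1$. The example to keep in mind is $R=k[[x,y,u]]$.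

Fix such $u,x_2,\dots,x_d$, with $T_1$ the class of $u$ and $T_i$ the class of $x_i$. Put
$$Q=R[u^{-1}],\qquad X_i=\frac{x_i}{u}\ (2\le i\le d),\qquad R_1=R[X_2,\dots,X_d]\subset Q,\qquad A=k[X_2,\dots,X_d],$$
where in the definition of $A$ the $X_i$ are independent variables. For $0\neq a\in R$ let $\nu(a)$ be the largest $n$ with $a\in m^n$; it is finite by Krull's intersection theorem. Since $\mathrm{gr}_mR$ is a domain, $\nu(ab)=\nu(a)+\nu(b)$, so $\nu$ extends to a discrete valuation of $K$. Let $\mathcal O$ be its valuation ring. Since $\nu(u)=1$, $u$ is a uniformizer of $\mathcal O$.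

**Lemma 1.** (a) $R_1=\bigcup_{n\ge0}u^{-n}m^n$ and $R_1[u^{-1}]=Q$. (b) $Q\cap\mathcal O=R_1$. (c) $R_1\cap u\mathcal O=uR_1$. (d) $R_1/uR_1\cong A$, with $x_i/u\mapsto X_i$ and with $R\to R/m=k$ on constants.

**Proof.** (a) The ideal $m^n$ is generated by the monomials of degree $n$ in $u,x_2,\dots,x_d$; dividing such a monomial by $u^n$ gives a monomial in the $X_i$. So $u^{-n}m^n\subset R_1$. Conversely the sets $u^{-n}m^n$ increase with $n$ (write $a/u^n=ua/u^{n+1}$), their union is a ring, and it contains $R$ and the $X_i$. The second assertion is clear.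

(b) Let $a/u^n\in\mathcal O$ with $a\in R$. Then $\nu(a)\ge n$, that is, $a\in m^n$, so $a/u^n\in R_1$. The inclusion $R_1\subset Q\cap\mathcal O$ follows from (a).

(c) If $a\in m^n$ and $\nu(a/u^n)>0$, then $a\in m^{n+1}$ and $a/u^n=u\cdot(a/u^{n+1})\in uR_1$. The other inclusion is clear.

(d) For $a\in m^n$ let $F_a\in k[T_1,\dots,T_d]$ be the form of degree $n$ given by the class of $a$ in $m^n/m^{n+1}$. Send $a/u^n$ to $F_a(1,X_2,\dots,X_d)$. This is well defined, because multiplying numerator and denominator by $u$ multiplies $F_a$ by $T_1$, which is evaluated at $1$. It is additive (use a common denominator) and multiplicative ($F_{ab}=F_aF_b$), and it is surjective since it hits $k$ and all $X_i$. It kills $u=u/u^0$, whose class in $R/m$ is $0$. If $F_a(1,X)=0$, the form $F_a$ is $0$, so $a\in m^{n+1}$ and $a/u^n=u\cdot(a/u^{n+1})\in uR_1$. So the kernel is exactly $uR_1$. $\square$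

For $R=k[[x,y,u]]$, the element $xy/u^2+u$ lies in $R_1$ and reduces to the polynomial $XY$, while $x/u^2$ does not lie in $R_1$, since $\nu(x/u^2)=-1$.

So a matrix over $R_1$ can be reduced modulo $u$ to a matrix of polynomials in $d-1$ variables. Here is what this is for. We want to know whether the group $G(Q)$, for a reductive group $G$ over $R$, is generated by the obvious unipotent elements together with one parabolic subgroup. For $G=\mathrm{SL}_2$ this asks whether every matrix in $\mathrm{SL}_2(Q)$ is a product of elementary ones. Over $A$ the corresponding question can be settled by comparing degrees. Over $Q$ there is no degree, and the reduction $R_1\to A$ does not extend to $Q$, because $u$ is invertible in $Q$. The proof in dimension $d\geq 3$ consists in bridging this gap with the tree of $\mathrm{SL}_2(K)$ for $\nu$.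

## 2. Parabolic subgroups, $G^a(Q)$, and the statement to be decided

A reductive group scheme over $R$ is a smooth affine group scheme with connected reductive geometric fibres. A parabolic subgroup $P\subset G$ is a smooth closed subgroup scheme whose geometric fibres are parabolic subgroups; then $G/P$ is a projective $R$-scheme. Its unipotent radical $R_u(P)$ is the smooth normal subgroup scheme whose geometric fibres are the unipotent radicals of those of $P$. A parabolic $R$-subgroup is minimal if it contains no smaller one. Write $G_{\mathrm{ad}}$, as in the source of the problem, for the derived group of $G$. When it has $R$-rank at least $1$, let $G^a(Q)\subset G(Q)$ be the subgroup generated by all $R_u(P)(Q)$, with $P$ running over the minimal parabolic $R$-subgroups of $G$.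

**Conjecture 1.4** (stated in "Rationally trivial principal homogeneous spaces"; called $K_1$-purity). If $G_{\mathrm{ad}}$ has $R$-rank $\ge 1$ and $P$ is a minimal parabolic $R$-subgroup of $G$, then $G(Q)=G^a(Q)P(Q)$.

The conjecture is false, and the exact range of dimensions in which it is true can be given. For a commutative ring $B$ write
$$e_{12}(a)=\begin{pmatrix}1&a\\0&1\end{pmatrix},\qquad e_{21}(a)=\begin{pmatrix}1&0\\a&1\end{pmatrix},\qquad w=\begin{pmatrix}0&1\\-1&0\end{pmatrix},$$
and let $E_2(B)\subset\mathrm{SL}_2(B)$ be the group generated by the $e_{12}(a)$ and $e_{21}(a)$, $a\in B$.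

**Theorem A.** Let $R$ be regular local of dimension $d\ge3$, let $u\in m-m^2$, and extend $u$ to a regular system of parameters $u,x_2,\dots,x_d$. Put $Q=R[u^{-1}]$, $G=\mathrm{SL}_{2,R}$, and let $P$ be any minimal parabolic $R$-subgroup. Then
$$C=\begin{pmatrix}1+\frac{x_2x_3}{u^2}&\frac{x_2^2}{u^2}\\[2pt]-\frac{x_3^2}{u^2}&1-\frac{x_2x_3}{u^2}\end{pmatrix}\in\mathrm{SL}_2(Q)$$
is not in $G^a(Q)P(Q)$. Moreover $G^a(Q)P(Q)=E_2(Q)$, and it has infinite index in $\mathrm{SL}_2(Q)$. The conjecture also fails for $\mathrm{GL}_2$ and $\mathrm{PGL}_2$ over every such $(R,u)$.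

**Theorem B.** Let $d\le2$, let $G$ be reductive over $R$, let $P$ be any parabolic $R$-subgroup (minimal or not), let $P^-$ be an opposite parabolic, and put $U=R_u(P)$, $U^-=R_u(P^-)$. Then $\langle U(Q),U^-(Q)\rangle$ acts transitively on $(G/P)(K)$. Hence $G(Q)=\langle U(Q),U^-(Q)\rangle P(Q)$, and the conjecture holds.

**Corollary.** For given $(R,u)$ the following are equivalent: (i) the conjecture holds for all $G,P$; (ii) it holds for $\mathrm{SL}_2$; (iii) $d\le2$.

No assumption is made on the characteristic or on the residue field. We first translate the question for $\mathrm{SL}_2$.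

**Lemma 2.** For $G=\mathrm{SL}_2$ and every minimal parabolic $P$, $G^a(Q)P(Q)=E_2(Q)$.

**Proof.** Over any ring $B$ and for $a\in B^*$ put $w(a)=e_{12}(a)e_{21}(-a^{-1})e_{12}(a)$. Multiplying out,
$$w(a)=\begin{pmatrix}0&a\\-a^{-1}&0\end{pmatrix},\qquad w(a)\,w(-1)=\begin{pmatrix}a&0\\0&a^{-1}\end{pmatrix}.\tag{1}$$
So $w=w(1)$ and $\mathrm{diag}(a,a^{-1})$ lie in $E_2(B)$. Hence every triangular matrix of determinant $1$ over $B$ is in $E_2(B)$: its diagonal is $(a,a^{-1})$ with $a\in B^*$, and it is $\mathrm{diag}(a,a^{-1})$ times an elementary matrix.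

Next, $\mathrm{SL}_2(R)=E_2(R)$ because $R$ is local. The first column of a matrix in $\mathrm{SL}_2(R)$ contains a unit. If its upper entry is not a unit, then the lower one is, and multiplying by $e_{12}(1)$ on the left makes the upper entry a unit. A further $e_{21}$ on the left kills the lower entry, and we are left with a triangular matrix.

The minimal parabolics of $\mathrm{SL}_2$ over $R$ are the stabilizers of the rank-one direct summands of $R^2$. Such a summand is spanned by a unimodular vector, which is the first column of some $g\in\mathrm{SL}_2(R)$. So they are the groups $gBg^{-1}$ with $g\in\mathrm{SL}_2(R)=E_2(R)$ and $B$ upper triangular, and $R_u(gBg^{-1})(Q)=g\,e_{12}(Q)\,g^{-1}$. All of these lie in $E_2(Q)$; taking $g=1$ and $g=w$ we get $e_{12}(Q)$ and $e_{21}(Q)$. Thus $G^a(Q)=E_2(Q)$. Finally $B(Q)\subset E_2(Q)$ since its elements are triangular, so $P(Q)=gB(Q)g^{-1}\subset E_2(Q)$. $\square$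

## 3. Euclid's algorithm for $\mathrm{SL}_2$ in dimensions one and two

If $d=1$ then $u$ is a uniformizer of the discrete valuation ring $R$, so $Q=K$ is a field and $\mathrm{SL}_2(K)=E_2(K)$, by the local-ring argument above applied to $K$.

**Proposition 3.** If $d=2$, then $E_2(Q)$ is transitive on $\mathbf P^1(K)$, and $\mathrm{SL}_2(Q)=E_2(Q)$.

**Proof.** Now $\bar R=R/uR$ is a discrete valuation ring; let $v$ be its valuation, and write bars for reduction mod $u$. A point of $\mathbf P^1(K)$ is $[a:c]$ with $a,c\in R$ coprime. Then $(\bar a,\bar c)\ne(0,0)$, and we set $N=\min(v(\bar a),v(\bar c))$. Let $o=[1:0]$.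

Dividing $(\bar a,\bar c)$ by an element of valuation $N$ gives a unimodular vector over the local ring $\bar R$, so some element of $E_2(\bar R)$ sends $(\bar a,\bar c)$ to a vector $(*,0)$. Lift its elementary factors to $R$. Applying the lift changes neither coprimality nor $N$, and we may assume $\bar c=0$ and $v(\bar a)=N$.

Now repeat the following move. If $c=0$, stop. Otherwise $c=u^rc^*$ with $r\ge1$ and $u\nmid c^*$. Apply $\mathrm{diag}(u^r,1)$: the new point is $[u^ra:c]=[a:c^*]$, again a coprime pair, and its number is $N^*=\min(v(\bar a),v(\bar c^*))\le N$. Conjugation by $\mathrm{diag}(u^r,1)$ preserves $E_2(Q)$ and the matrix fixes $o$, so $[a:c]\in E_2(Q)o$ if and only if $[a:c^*]\in E_2(Q)o$. Then make the lower coordinate vanish mod $u$ by an element of $E_2(R)$, as before. If $N^*=N$, then $v(\bar c^*)\ge v(\bar a)$ and we use $e_{21}(-q)$, where $q\in R$ lifts $\bar c^*/\bar a\in\bar R$.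

If the procedure stops, the point is in $E_2(Q)o$. If not, $N$ is constant from some stage on. From then on $a$ does not change, and the lower coordinates satisfy $c_j=u^{r_j}(c_{j+1}+q_ja)$ with $r_j\ge1$. So the lower coordinate $c$ at that stage lies in $aR+u^\rho R$ for every $\rho$, hence in $aR$ by Krull's theorem in $R/aR$. Then $[a:c]=[1:c/a]=e_{21}(c/a)o$.

For $g\in\mathrm{SL}_2(Q)$ choose $e\in E_2(Q)$ with $go=eo$. Then $e^{-1}g$ is upper triangular over $Q$, hence in $E_2(Q)$. $\square$

Two examples over $k[[x,u]]$. For $[x:u]$ we have $N=1$; one division by $u$ gives $[x:1]$ with $N=0$, and $e_{21}(-1)e_{12}(1-x)$ sends $(x,1)$ to $(1,0)$. Undoing the division, $e_{21}(-u)\,e_{12}\big(\tfrac{1-x}{u}\big)$ sends $(x,u)$ to $(1,0)$. The infinite case does occur: for $[1:u/(1-u)]$, division by $u$ gives $[1:1/(1-u)]$, and subtracting $q=1$ gives back $[1:u/(1-u)]$.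

The argument stops at a definite place when $d\ge3$. It used that a point of $\mathbf P^1$ over $\kappa=\mathrm{Frac}\,\bar R$ comes from a point over $\bar R$. Take the first column of the matrix $C$ of Theorem A, that is, the point $[u^2+x_2x_3:-x_3^2]$. These coordinates are coprime in $R$: the only prime divisor of $x_3^2$ is $x_3$, which does not divide $u^2+x_2x_3$. Modulo $u$ the point becomes $[x_2:-x_3]\in\mathbf P^1(\kappa)$. Now $x_2,x_3$ are non-associated primes of the factorial ring $\bar R$. If $[x_2:-x_3]=[p:q]$ with $p,q\in\bar R$, then $x_2q=-x_3p$, so $x_2\mid p$ and $x_3\mid q$, and $(p,q)$ is not unimodular. So no element of $E_2(\bar R)$ moves this point to $o$, and the first move is impossible. This does not yet show that $C$ is not elementary; it tells us where to look.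

## 4. Factorizations with denominators

With $X_i=x_i/u$,
$$C=\begin{pmatrix}1+X_2X_3&X_2^2\\-X_3^2&1-X_2X_3\end{pmatrix}=1+pq,\qquad p=\begin{pmatrix}X_2\\-X_3\end{pmatrix},\quad q=\begin{pmatrix}X_3&X_2\end{pmatrix},\quad qp=0 .$$
A natural first attempt at showing $C\notin E_2(Q)$ is to use an invariant of stable linear groups. It cannot work, because $C$ becomes elementary in $\mathrm{SL}_3(Q)$. In block form, using $qp=0$,
$$\begin{pmatrix}1&p\\0&1\end{pmatrix}\begin{pmatrix}1&0\\q&1\end{pmatrix}\begin{pmatrix}1&-p\\0&1\end{pmatrix}\begin{pmatrix}1&0\\-q&1\end{pmatrix}=\begin{pmatrix}1+pq&0\\q&1\end{pmatrix}\begin{pmatrix}1&0\\-q&1\end{pmatrix}=\begin{pmatrix}C&0\\0&1\end{pmatrix}.$$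

A second attempt: $C$ has entries in $R_1$, so reduce it mod $u$ and show that the reduction is not elementary over $A$. The reduction is indeed not elementary (Section 5). But a factorization of $C$ over $Q$ may have factors outside $\mathrm{SL}_2(R_1)$ that cannot be reduced. A harmless instance is
$$e_{12}(u^{-1})\,e_{21}(u^2)\,e_{12}(-u^{-1})=\begin{pmatrix}1+u&-1\\u^2&1-u\end{pmatrix},$$
which has entries in $R$ although two factors do not have entries in $R_1$. Its reduction is $e_{12}(-1)$, still elementary. What we need is: an element of $E_2(Q)$ which happens to lie in $\mathrm{SL}_2(R_1)$ has its reduction in $E_2(A)$. Section 6 proves exactly this.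

## 5. Matrices over $k[X_2,\dots,X_d]$ that are not elementary

In this section $d\ge3$, so $A$ has at least the two variables $X_2,X_3$. Note that $A^*=k^*$.

**Lemma 4** (after P. M. Cohn). For $0\ne f\in A$ the matrix
$$C_f=\begin{pmatrix}1+fX_2X_3&fX_2^2\\-fX_3^2&1-fX_2X_3\end{pmatrix}\in\mathrm{SL}_2(A)$$
is not in $E_2(A)$.

**Proof.** **Step 1: a normal form for elements of $E_2(A)$.** We want a factorization in which degrees must grow. Put $E(a)=\begin{pmatrix}a&1\\-1&0\end{pmatrix}$. Multiplying out both sides one checks, for $a,b,x\in A$ and $\alpha,\beta,c\in k^*$: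
$$e_{12}(x)=-E(-x)E(0),\qquad e_{21}(x)=-E(0)E(x),\tag{2}$$
$$\mathrm{diag}(\beta,\alpha)\,E(a)=E(\beta a\alpha^{-1})\,\mathrm{diag}(\alpha,\beta),\tag{3}$$
$$E(a)E(0)E(b)=-E(a+b),\tag{4}$$
$$E(a)E(c)E(b)=E(a-c^{-1})\,\mathrm{diag}(c,c^{-1})\,E(b-c^{-1}).\tag{5}$$
For instance, both sides of (5) equal $\begin{pmatrix}abc-a-b&ac-1\\1-bc&-c\end{pmatrix}$. By (2), every $g\in E_2(A)$ is a sign times a product of matrices $E(a)$, so it has the form
$$g=E(a_1)\cdots E(a_n)\,D,\qquad D=\mathrm{diag}(\alpha,\beta),\ \alpha,\beta\in k^*.$$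
Choose such an expression with $n\ge0$ minimal. Then $a_i\notin k$ for $1<i<n$. Otherwise (4) (if $a_i=0$) or (5) (if $a_i=c\ne0$) would replace three factors $E$ by one or two, and (3) would move the resulting diagonal matrix to the far right.

**Step 2: degrees grow along the first row.** The first row of $E(a_1)\cdots E(a_i)$ is $(p_i,p_{i-1})$, where
$$p_{-1}=0,\quad p_0=1,\quad p_i=p_{i-1}a_i-p_{i-2}.\tag{6}$$
Let $\deg$ be the total degree, $\deg 0=-\infty$. We claim $\deg p_i>\deg p_{i-1}$ for $2\le i\le n-1$. For $i=2$ we have $p_1=a_1$, $p_2=a_1a_2-1$ and $\deg a_2\ge1$. If $a_1=0$ then $\deg p_2=0>-\infty=\deg p_1$. If $a_1\ne0$ then $\deg p_2=\deg a_1+\deg a_2>\deg p_1$. For $i\ge3$, by induction $\deg p_{i-1}>\deg p_{i-2}$, and $\deg a_i\ge1$, so (6) gives $\deg p_i=\deg p_{i-1}+\deg a_i>\deg p_{i-1}$.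

**Step 3: comparing with $C_f$.** Suppose $C_f=g$ as in Step 1. The first rows give
$$\alpha p_n=1+fX_2X_3,\qquad \beta p_{n-1}=fX_2^2.$$
Both have degree $D_0=\deg f+2$. If $f_{\mathrm{top}}$ is the leading form of $f$, their leading forms are $f_{\mathrm{top}}X_2X_3$ and $f_{\mathrm{top}}X_2^2$, which are not proportional over $k$. We have $n\ge2$: for $n=0$ we would get $fX_2^2=\beta p_{-1}=0$, and for $n=1$ we would get $fX_2^2=\beta$, a unit; neither is true. Next, $\deg p_{n-2}<\deg p_{n-1}$. For $n-1\ge2$ this is Step 2, and for $n-1=1$ it says $\deg p_0=0<D_0$. Now look at $p_n=p_{n-1}a_n-p_{n-2}$, where $\deg p_n=\deg p_{n-1}>\deg p_{n-2}$. If $a_n=0$ the right side has degree $\deg p_{n-2}$, too small. If $\deg a_n\ge1$ it has degree greater than $\deg p_{n-1}$, too large. So $a_n\in k^*$, and the leading form of $p_n$ is $a_n$ times that of $p_{n-1}$. This contradicts non-proportionality. $\square$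

## 6. Two groups acting on the tree of $\mathrm{SL}_2(K)$

Recall the tree $\mathcal T$ of $\mathrm{SL}_2(K)$ for the valuation $\nu$ (Serre, *Trees*, II.1). Its vertices are the classes $[\Lambda]$ of $\mathcal O$-lattices $\Lambda\subset K^2$ up to multiplication by $K^*$. Two vertices are adjacent if they have representatives $\Lambda\supset\Lambda'$ with $\Lambda/\Lambda'\cong\mathcal O/u\mathcal O$. That $\mathcal T$ is a tree is the theorem we use. With $\delta=\mathrm{diag}(1,u)$, put
$$\Lambda_0=[\mathcal O^2],\qquad \Lambda_1=\delta\Lambda_0=[\mathcal O\oplus u\mathcal O],$$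
two adjacent vertices, and let $\varepsilon$ be the edge joining them. If $g\in\mathrm{SL}_2(K)$ fixes $\Lambda_0$, then $g\mathcal O^2=c\,\mathcal O^2$ with $c\in K^*$, and $\det g=1$ forces $c$ to be a unit. So the stabilizer of $\Lambda_0$ is $\mathrm{SL}_2(\mathcal O)$, and that of $\Lambda_1$ is $\delta\,\mathrm{SL}_2(\mathcal O)\,\delta^{-1}$. For example $e_{12}(u^{-1})=\delta e_{12}(1)\delta^{-1}$ fixes $\Lambda_1$ but moves $\Lambda_0$.

Let $\rho:\mathrm{SL}_2(R_1)\to\mathrm{SL}_2(A)$ be reduction mod $u$, and define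
$$\Gamma_0=\rho^{-1}(E_2(A)),\qquad \Gamma_1=\delta\Gamma_0\delta^{-1}=\Big\{\begin{pmatrix}p&u^{-1}q\\ur&s\end{pmatrix}:\begin{pmatrix}p&q\\r&s\end{pmatrix}\in\Gamma_0\Big\},$$
$$J=\{g\in\mathrm{SL}_2(R_1):g_{21}\in uR_1\},\qquad H=\langle\Gamma_0,\Gamma_1\rangle\subset\mathrm{SL}_2(Q).$$
Since $\Gamma_0\subset\mathrm{SL}_2(\mathcal O)$, the group $\Gamma_i$ fixes $\Lambda_i$. The idea is to use the small group $\Gamma_0$, which remembers that reductions are elementary, and to show that adjoining $\Gamma_1$ creates no new elements fixing $\Lambda_0$. This needs the part of $\Gamma_0$ fixing $\Lambda_1$ and the part of $\Gamma_1$ fixing $\Lambda_0$ to be the same group $J$.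

**Lemma 5.** (a) $J\subset\Gamma_0$, and an element of $\Gamma_0$ that fixes $\Lambda_1$ lies in $J$. (b) $J\subset\Gamma_1$, and an element of $\Gamma_1$ that fixes $\Lambda_0$ lies in $J$. In particular $\Gamma_0\cap\Gamma_1=J$.

**Proof.** (a) If $g\in J$, then $\rho(g)$ is upper triangular of determinant $1$, hence in $E_2(A)$ by the remark after (1). If $g\in\Gamma_0$ fixes $\Lambda_1$, then $\delta^{-1}g\delta=\begin{pmatrix}g_{11}&ug_{12}\\u^{-1}g_{21}&g_{22}\end{pmatrix}\in\mathrm{SL}_2(\mathcal O)$, so $g_{21}\in R_1\cap u\mathcal O=uR_1$ by Lemma 1(c), and $g\in J$.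

(b) Let $g=\begin{pmatrix}p&q'\\ur&s\end{pmatrix}\in J$ with $p,q',r,s\in R_1$. Then $\begin{pmatrix}p&uq'\\r&s\end{pmatrix}\in\mathrm{SL}_2(R_1)$ has lower triangular reduction, which is in $E_2(A)$; so this matrix is in $\Gamma_0$ and $g\in\Gamma_1$. Conversely let $g=\begin{pmatrix}p&u^{-1}q\\ur&s\end{pmatrix}\in\Gamma_1$ fix $\Lambda_0$. Then $g_{12}\in Q\cap\mathcal O=R_1$ by Lemma 1(b). So $g\in\mathrm{SL}_2(R_1)$ with $g_{21}=ur\in uR_1$, that is, $g\in J$. An element of $\Gamma_0\cap\Gamma_1$ is in $\Gamma_1$ and fixes $\Lambda_0$, so it is in $J$. $\square$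

**Lemma 6.** $H\cap\mathrm{SL}_2(\mathcal O)=\Gamma_0$.

**Proof.** Clearly $\Gamma_0\subset H\cap\mathrm{SL}_2(\mathcal O)$. Let $h\in H$ with $h\notin J$, and write $h=g_1\cdots g_n$ with factors in $\Gamma_0\cup\Gamma_1$ and $n\ge1$ minimal. Two neighbors never lie in the same $\Gamma_i$, since they could be merged; hence no factor lies in $J$, since if $n\ge2$ it could be merged with a neighbor, and if $n=1$ the factor is $h$. So $g_j\in\Gamma_{\sigma_j}\setminus J$ with $\sigma_j\in\{0,1\}$ and $\sigma_{j+1}=1-\sigma_j$.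

Put $h_j=g_1\cdots g_j$, $h_0=1$, and consider the edges $h_0\varepsilon,h_1\varepsilon,\dots,h_n\varepsilon$. Since $g_j$ fixes $\Lambda_{\sigma_j}$, the edges $h_{j-1}\varepsilon$ and $h_j\varepsilon$ share the vertex
$$z_j:=h_{j-1}\Lambda_{\sigma_j}=h_j\Lambda_{\sigma_j}\qquad(1\le j\le n).$$
They are distinct: by Lemma 5, $g_j\notin J$ moves $\Lambda_{1-\sigma_j}$, so $g_j\varepsilon\ne\varepsilon$. For $1\le j<n$ the edge $h_j\varepsilon$ has ends $h_j\Lambda_{\sigma_j}=z_j$ and $h_j\Lambda_{\sigma_{j+1}}=z_{j+1}$, which are its two different ends because $\sigma_{j+1}\ne\sigma_j$. With $z_0=\Lambda_{1-\sigma_1}$ and $z_{n+1}=h\Lambda_{1-\sigma_n}$, the edges therefore form a path $z_0,z_1,\dots,z_{n+1}$ in which consecutive edges are distinct, that is, a path without backtracking. In a tree its vertices are all distinct. Now $\Lambda_0\in\{z_0,z_1\}$ and $h\Lambda_0\in\{z_n,z_{n+1}\}$. If $n\ge2$ these index sets are disjoint, so $h\Lambda_0\ne\Lambda_0$. If $n=1$ and $g_1\in\Gamma_1\setminus J$, then $h\Lambda_0\ne\Lambda_0$ by Lemma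 5(b). So if $h\in\mathrm{SL}_2(\mathcal O)$, that is, if $h$ fixes $\Lambda_0$, then $h\in J\subset\Gamma_0$ or $h=g_1\in\Gamma_0$. $\square$

**Lemma 7.** $E_2(Q)\subset H$.

**Proof.** We must produce arbitrary powers of $u^{-1}$. The matrix $w$ is in $\Gamma_0$, and
$$h:=w\cdot\delta w\delta^{-1}=\begin{pmatrix}0&1\\-1&0\end{pmatrix}\begin{pmatrix}0&u^{-1}\\-u&0\end{pmatrix}=\mathrm{diag}(-u,-u^{-1})\in H,\qquad h^{-n}e_{12}(b)h^n=e_{12}(u^{-2n}b).$$
Since $e_{12}(R_1)\subset\Gamma_0$ and $Q=\bigcup_nu^{-2n}R_1$, we get $e_{12}(Q)\subset H$. Finally $e_{21}(-b)=w\,e_{12}(b)\,w^{-1}\in H$. $\square$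

## 7. Proof of Theorem A

**Step 1: $C\notin G^a(Q)P(Q)$.** By Lemma 2 we must show $C\notin E_2(Q)$. The matrix $C$ has entries in $R_1\subset\mathcal O$, and $\rho(C)=C_1$, the matrix of Lemma 4 with $f=1$. If $C\in E_2(Q)$, then by Lemmas 7 and 6 $C\in H\cap\mathrm{SL}_2(\mathcal O)=\Gamma_0$, that is, $C_1\in E_2(A)$. This contradicts Lemma 4.

**Step 2: the index is infinite.** For $F\in R_1$ let $C_F=1+F\mathcal N$ with $\mathcal N=\begin{pmatrix}X_2X_3&X_2^2\\-X_3^2&-X_2X_3\end{pmatrix}$ over $R_1$. Since $\mathcal N^2=0$, $C_F^{-1}C_{F'}=(1-F\mathcal N)(1+F'\mathcal N)=C_{F'-F}$. If $F'-F$ has nonzero image $f\in A$, then $\rho(C_{F'-F})=C_f\notin E_2(A)$, and the argument of Step 1 gives $C_{F'-F}\notin E_2(Q)$. So elements $F$ with different images in $A$ give different cosets $C_FE_2(Q)$. Since $R_1\to A$ is surjective and $A$ is infinite, the index is infinite.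

**Step 3: $\mathrm{GL}_2$.** Let $B$ now be upper triangular in $\mathrm{GL}_2$. The minimal parabolics over $R$ are again the stabilizers $P=gBg^{-1}$ of rank-one summands, $g\in\mathrm{SL}_2(R)=E_2(R)$, so $G^a(Q)=E_2(Q)$ as before, and $G^a(Q)P(Q)=E_2(Q)\,gB(Q)g^{-1}=E_2(Q)B(Q)g^{-1}$. If $C$ were in this set, then $Cg=eb$ with $e\in E_2(Q)$, $b\in B(Q)$. Taking determinants, $\det b=1$, so $b\in E_2(Q)$ and $C=ebg^{-1}\in E_2(Q)$, a contradiction.

**Step 4: $\mathrm{PGL}_2$.** The parabolic subgroups of $\mathrm{PGL}_2$ are the quotients $\bar P=P/\mathbf G_m$ of those of $\mathrm{GL}_2$, and $R_u(P)\to R_u(\bar P)$ is an isomorphism. So $G^a(Q)$ is the image of $E_2(Q)$. The ring $Q$ is factorial, being a localization of $R$, so $\mathrm{Pic}\,Q=0$ and every element of $\bar P(Q)$ lifts to $P(Q)$. If the image of $C$ were in $G^a(Q)\bar P(Q)$, then $C=e\,p\,z$ with $e\in E_2(Q)$, $p\in P(Q)$ and a scalar $z\in Q^*$. As $pz\in P(Q)$, this contradicts Step 3. Theorem A is proved, and with it Conjecture 1.4 is disproved. $\square$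

Concretely, for $R=k[[x,y,u]]$ the matrix $\begin{pmatrix}1+xy/u^2&x^2/u^2\\-y^2/u^2&1-xy/u^2\end{pmatrix}$ is not a product of elementary matrices over $R[u^{-1}]$.

## 8. The cocharacter of a parabolic subgroup and weighted coordinates

We turn to Theorem B. The plan is to run the algorithm of Proposition 3 on $(G/P)(K)$. The role of $\mathrm{diag}(u^r,1)$ is played by a cocharacter $\lambda$ attached to $P$, and the role of the lower coordinate $c/a$ by coordinates on $U^-$. Two things are new: the coordinates have different weights, and a substitute for $N$ is needed.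

By SGA3 XXVI (2.3 and 4.3.4), $P$ has Levi subgroups and opposite parabolics. Let $P^-$ be an opposite parabolic, $L=P\cap P^-$, $U^+=U$. If $P=G$, then $G/P$ is a point and $U^\pm=1$; there is nothing to prove. So let $P\neq G$.

**Step 1: reduction to adjoint groups.** The center $Z(G)$ lies in $P$, and replacing $G$ by $G/Z(G)$ changes neither $G/P$ nor $U^\pm$, nor the action of $U^\pm$ on $G/P$. So, for the proof of transitivity on $(G/P)(K)$, we assume that $G$ is semisimple adjoint. The original $G$ returns in Section 13.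

**Step 2: the cocharacter.** For a reductive group scheme $M$ with cocharacter $\lambda:\mathbf G_m\to M$, let $P_M(\lambda)$ be the subgroup of those $g$ for which $\lambda(c)g\lambda(c)^{-1}$ has a limit as $c\to0$ (the orbit map extends from $\mathbf G_m$ to $\mathbf A^1$), let $U_M(\lambda)$ be the subgroup where the limit is $1$, and $Z_M(\lambda)$ the centralizer. We use the standard facts (Conrad, *Reductive group schemes*, §§4.1, 5.2; SGA3 XXVI): $P_M(\lambda)$ is parabolic with unipotent radical $U_M(\lambda)$ and $P_M(\lambda)=Z_M(\lambda)\ltimes U_M(\lambda)$; $M/P_M(\lambda)$ is projective; $U_M(-\lambda)\to M/P_M(\lambda)$ is an open immersion. For $\mathrm{PGL}_2$ and $\lambda(c)=\mathrm{diag}(c,1)$ these groups are the upper triangular, strictly upper triangular and diagonal ones, and the open immersion is the affine line $[1:y]$ in $\mathbf P^1$.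

We want $\lambda$ over $R$ with $P=P_G(\lambda)$, $P^-=P_G(-\lambda)$, $L=Z_G(\lambda)$, $U^\pm=U_G(\pm\lambda)$. Étale-locally on $R$ choose a split maximal torus and a Borel subgroup $T\subset B\subset P$ with $T\subset L$. Since $G$ is adjoint, the simple roots are a basis of the character group of $T$, so there is a unique $\lambda\in X_*(T)$ with $\langle\alpha,\lambda\rangle=0$ for the simple roots $\alpha$ of $L$ and $\langle\alpha,\lambda\rangle=1$ for the other simple roots. It pairs to $0$ with exactly the roots of $L$, so it is central in $L$; it is positive on the roots of $U$ and negative on those of $U^-$. Parabolics containing $T$ are determined by their roots, so the four equalities hold. Finally, $B=(B\cap L)U$, and two pairs $(T,B\cap L)$ are étale-locally conjugate under $L$. As $\lambda$ is central in $L$, it does not depend on the choices, and it descends to $R$.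

**Step 3: coordinates.** The next lemma says that $U_M(\pm\lambda)$ are affine spaces on which $\lambda$ acts diagonally with nonzero weights of one sign. It allows lifting of points and dividing coordinates by powers of $u$.

**Lemma 8.** Let $S$ be a noetherian local ring (possibly a field), and $M$ a reductive group scheme over $S$ with cocharacter $\lambda$. Then $U_M(-\lambda)\cong\mathbf A^N_S$ with coordinates $y_a$ vanishing at the identity and integers $j_a\ge1$ such that
$$y_a(\lambda(c)n\lambda(c)^{-1})=c^{-j_a}y_a(n).\tag{7}$$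
Likewise $U_M(\lambda)$ is an affine space with coordinates $z_b$ and integers $j_b\ge 1$ such that $z_b(\lambda(c)n\lambda(c)^{-1})=c^{j_b}z_b(n)$.

**Proof.** It suffices to treat $U_M(-\lambda)=\mathrm{Spec}\,\mathcal B$. Conjugation by $\lambda$ grades $\mathcal B$: let $\mathcal B_j$ consist of the $f$ with $f(\lambda(c)n\lambda(c)^{-1})=c^{-j}f(n)$. By definition of $U_M(-\lambda)$ the action of $c^{-1}$ extends to $c^{-1}=0$, where it becomes the constant map to the identity. (The extended map $\mathbf A^1\times U_M(-\lambda)\to M$ lands in the closed subscheme $U_M(-\lambda)$ because it does so on the schematically dense open part $\mathbf G_m\times U_M(-\lambda)$.) Hence $\mathcal B_j=0$ for $j<0$, $\mathcal B_0=S$, and the augmentation ideal is $I=\bigoplus_{j\ge1}\mathcal B_j$.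

Since $U_M(-\lambda)$ is smooth, $I/I^2$ is free of finite rank $N$, the fibre dimension; its graded pieces are direct summands, hence free. Lift a homogeneous basis to homogeneous elements $y_a\in\mathcal B_{j_a}$, $j_a\ge1$. The map $S[y_a]\to\mathcal B$ is surjective, by induction on the degree $j$: an element of $\mathcal B_j$, $j\ge1$, is a combination of the $y_a$ plus a sum of products of elements of smaller positive degree. On the fibre over the residue field $k_S$ this map defines a closed immersion of an $N$-dimensional scheme into $\mathbf A^N_{k_S}$, which is integral of dimension $N$; so it is an isomorphism. Let $\mathcal K_j$ be the kernel in degree $j$; it is finitely generated, because $S[y_a]_j$ is and $S$ is noetherian. As $\mathcal B_j$ is flat, $\mathcal K_j\otimes k_S\to S[y_a]_j\otimes k_S$ is injective, and its image is $0$ by the fibre statement. So $\mathcal K_j\otimes k_S=0$, and $\mathcal K_j=0$ by Nakayama. $\square$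

From now on $y_a,z_b$ are such coordinates on $U^-,U$ over $R$, and $h$ is the largest of all the $j_a,j_b$. For $q\ge1$ let $U_q^\pm$ be the subgroup of $U^\pm$ fixed under conjugation by $\lambda(\mu_q)$. Testing with the universal $\zeta\in\mu_q$, the condition $\zeta^{\pm j}y=y$ means $q\mid j$ or $y=0$. So $U_q^\pm$ is given by the vanishing of all coordinates whose weight is not divisible by $q$; it is again an affine space.

Example: $G=\mathrm{PGL}_3$, $P$ upper triangular. Then $\lambda(c)=\mathrm{diag}(c^2,c,1)$, $U^-$ is lower unitriangular, and conjugation multiplies the entry $(i,j)$ by $\lambda_i/\lambda_j$. So $y_{21},y_{32}$ have weight $1$, $y_{31}$ has weight $2$, and $h=2$. The group $U_2^-$ is given by $y_{21}=y_{32}=0$.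

## 9. Transitivity over fields and over local rings

Let $o$ denote the base point of any quotient $M/P_M(\lambda)$.

**Lemma 9.** Let $M$ be a reductive group scheme over a field or a noetherian local ring $S$, with cocharacter $\lambda$. Then $\langle U_M(\lambda)(S),U_M(-\lambda)(S)\rangle$ is transitive on $(M/P_M(\lambda))(S)$.

**Proof.** Write $P^\pm=P_M(\pm\lambda)$, $L=P^+\cap P^-=Z_M(\lambda)$, $U^\pm=U_M(\pm\lambda)$ in this proof, and $P=P^+$, $U=U^+$.

**Step 1: over a field $S=F$, $M(F)=\langle P(F),P^-(F)\rangle$.** The purpose is to reach all of $M(F)$ from two opposite groups. Let $\mathsf S\subset L$ be a maximal $F$-split torus of $L$. It is maximal $F$-split in $M$: $P$ contains a maximal $F$-split torus of $M$, which meets $U$ trivially and so maps isomorphically to a split torus of $P/U\cong L$. Since $\lambda$ is central in $L$, its image lies in $\mathsf S$, so $Z_M(\mathsf S)=Z_L(\mathsf S)$. Let $Q_0,Q_0^-$ be opposite minimal parabolics of $L$ with Levi subgroup $Z_L(\mathsf S)$. Then $P_0=Q_0U\subset P$ and $P_0^-=Q_0^-U^-\subset P^-$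 are opposite minimal parabolics of $M$ with Levi subgroup $Z_M(\mathsf S)$.

Let $\alpha$ be a simple relative root for $P_0$, and $M_\alpha$ the centralizer of $(\ker\alpha)^0_{\mathrm{red}}\subset\mathsf S$, of semisimple $F$-rank one. Choose $1\ne g\in U_{(-\alpha)}(F)$. It lies in $R_u(P_0^-)$, so $g\notin P_0$. By the Bruhat decomposition of $M_\alpha(F)$ (Borel, *Linear algebraic groups*, 21.15), which has only two cells, $g=pn_\alpha p'$ with $p,p'\in P_0(F)$ and $n_\alpha$ representing the reflection $r_\alpha$. So $n_\alpha\in\langle P_0(F),P_0^-(F)\rangle$. The $r_\alpha$ generate the relative Weyl group, and representatives of its elements are unique up to $Z_M(\mathsf S)(F)\subset P_0(F)$. So the Bruhat decomposition of $M(F)$ gives $M(F)=\langle P_0(F),P_0^-(F)\rangle\subset\langle P(F),P^-(F)\rangle$.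

**Step 2: the field case.** By Borel 20.5, $(M/P)(F)=M(F)/P(F)$. Let $\mathcal X=\langle U(F),U^-(F)\rangle o$. It is stable under $U^\pm(F)$. It is stable under $L(F)$, which normalizes $U^\pm(F)$ and fixes $o$. So it is stable under $P^\pm(F)=L(F)U^\pm(F)$, hence under $M(F)$ by Step 1. Therefore $\mathcal X=(M/P)(F)$.

**Step 3: the local case.** Let $k_S$ be the residue field of $S$ and $x\in(M/P)(S)$. By Step 2 some element of $\langle U(k_S),U^-(k_S)\rangle$ takes the reduction of $x$ to $o$. By Lemma 8 the maps $U^\pm(S)\to U^\pm(k_S)$ are surjective, so this element lifts to some $\gamma\in\langle U(S),U^-(S)\rangle$. The point $\gamma x$ sends the closed point of $\mathrm{Spec}\,S$ into the open subscheme $U^-o$; as $S$ is local, $\gamma x\in U^-(S)o$. So $x\in\langle U(S),U^-(S)\rangle o$. $\square$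

If $d=1$, then $Q=K$, and the transitivity in Theorem B is Lemma 9 over $K$. From now on $d=2$. Then $\bar R=R/uR$ is a discrete valuation ring; let $\pi$ be a uniformizer, $v$ its valuation, $\kappa=\mathrm{Frac}\,\bar R$.

## 10. The top coordinate on $G/P$

To define a substitute for $N$ we need homogeneous coordinates on $G/P$, one of which cuts out the open cell $U^-o$. Let $r_U=\mathrm{rk}\,\mathrm{Lie}\,U$, $V=\Lambda^{r_U}\mathrm{Lie}\,G$, and let $v_0$ generate $\Lambda^{r_U}\mathrm{Lie}\,U$. The cocharacter $\lambda$ grades $\mathrm{Lie}\,G$, and $\mathrm{Lie}\,U$ is the part of positive weights. Let $\omega$ be the weight of $v_0$, the sum of all positive weights with multiplicity. Any other wedge product of $r_U$ weight vectors from a homogeneous basis omits a positive weight and contains a weight $\le0$ instead. So the weight-$\omega$ part of $V$ is $Rv_0$ and all other weights are $<\omega$. Write $x_\omega$ for the coefficient of $v_0$ in a vector $x$. As $P$ stabilizes $\mathrm{Lie}\,U$, it stabilizes the line $Rv_0$, and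 we get an equivariant morphism
$$\varphi:G/P\to\mathbf P(V),\qquad go\mapsto[gv_0]$$
to the space of lines in $V$. For a section $n$ of $U^-$,
$$(nv_0)_\omega=1.\tag{8}$$
Indeed the weight-$(\omega-j)$ part of $\lambda(c)^{-1}n\lambda(c)v_0$ is $c^{j}$ times that of $nv_0$. As $c\to0$ we have $\lambda(c)^{-1}n\lambda(c)\to1$, so the vector tends to $v_0$, while its top coefficient does not change.

For $\mathrm{PGL}_2$ we have $v_0=E_{12}$ and $\omega=1$, and $e_{21}(y)v_0=\begin{pmatrix}-y&1\\-y^2&y\end{pmatrix}$ modulo scalars. For $y=c/a$ with $a,c$ coprime, a primitive vector on this line has $E_{12}$-coefficient $a^2$, $E_{21}$-coefficient $-c^2$, and middle coefficient a multiple of $ac$.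

**Lemma 10.** The open set $D=\{x:\varphi(x)_\omega\ne0\}\subset G/P$ equals $U^-o$.

**Proof.** $U^-o\subset D$ by (8). For the converse it suffices to look at geometric points.

First, $\varphi^{-1}([v_0])=\{o\}$. The stabilizer of $[v_0]$ is the stabilizer of the subspace $\mathrm{Lie}\,U$, and it contains $P$. If it were larger, it would be a parabolic strictly containing $P$, and would contain a representative $n_\beta$ of the reflection in some simple root $\beta$ not in $L$. But $n_\beta$ maps $\mathfrak g_\beta\subset\mathrm{Lie}\,U$ to $\mathfrak g_{-\beta}\not\subset\mathrm{Lie}\,U$. So the stabilizer is $P$ on geometric points.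

Now let $x\in D$. As $c\to\infty$, $\varphi(\lambda(c)x)=\lambda(c)\varphi(x)\to[v_0]$, because $\omega$ is the largest weight and $\varphi(x)_\omega\ne0$. Since $G/P$ is proper, $\lambda(c)x$ has a limit in $G/P$ as $c\to\infty$; it lies in $\varphi^{-1}([v_0])$, so it is $o$. As $U^-o$ is an open neighborhood of $o$, $\lambda(c)x\in U^-o$ for some $c$. Since $U^-o$ is stable under $\lambda$, $x\in U^-o$. $\square$

## 11. A root of $u$ and the integer $N$

In Proposition 3 the lower coordinate was divided by the exact power of $u$. With several weights this can fail over $R$. In the $\mathrm{PGL}_3$ example let $y_{21}=y_{32}=0$ and $y_{31}=u$. Conjugation by $\lambda(u)^r$ divides $y_{31}$ by $u^{2r}$, so to reach a unit one would need $r=1/2$. We therefore adjoin a root of $u$ and, later, make sure that the moves we perform come from $Q$.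

Let $\ell=\mathrm{lcm}(1,\dots,h)$ and $R'=R[t]/(t^\ell-u)$. Then $R'$ is finite free over $R$, it is local since $R'/mR'=k[t]/(t^\ell)$, and $R'/tR'=\bar R$. So its maximal ideal is generated by $t$ and a lift of $\pi$, and $R'$ is regular local of dimension $2$; in particular it is factorial and $t$ is a prime element. Let $K'=\mathrm{Frac}\,R'$ and $O'=R'_{(t)}$, a discrete valuation ring with residue field $\kappa$; the residue field of $R_{(u)}$ is also $\kappa$. We use four facts.

- $\mathrm{ord}_t(K^*)=\ell\mathbf Z$: indeed $\mathrm{ord}_t(u)=\ell$, and an element of $R$ not divisible by $u$ has nonzero image in $R'/tR'=\bar R$.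
- $t^\rho O'\cap R'=t^\rho R'$, since $t$ is prime; hence $R'[t^{-1}]\cap O'=R'$.
- $R'[t^{-1}]\cap K=Q$: we have $R'[t^{-1}]=\bigoplus_{b<\ell}t^bQ$ inside $K'=\bigoplus_{b<\ell}t^bK$, and we compare the parts with $b=0$.
- $(G/P)(K')=(G/P)(O')$, $(G/P)(K)=(G/P)(R_{(u)})$ and $(G/P)(\kappa)=(G/P)(\bar R)$, by properness.

So every $x\in(G/P)(K')$ has a reduction $\bar x\in(G/P)(\kappa)=(G/P)(\bar R)$. Bars also denote reductions of elements of $R'$, $O'$, $G(O')$ and so on; $\overline{gx}=\bar g\bar x$ for $g\in G(O')$.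

**Definition of $N(x)$.** For $x\in(G/P)(K')$ write $\varphi(x)=[w]$ with $w\in V_{R'}$ primitive, that is, with coordinates without common prime factor. The vector $w$ is unique up to a unit. Its reduction $\bar w\in V_{\bar R}$ is nonzero, since $t\nmid w$. Let $N(x)\ge0$ be the largest integer with $\bar w\in\pi^{N(x)}V_{\bar R}$.

Then $\varphi(\bar x)=[\pi^{-N(x)}\bar w]$, and $N(gx)=N(x)$ for $g\in G(R')$, because $gw$ is again primitive. For $\mathrm{PGL}_2$ we have $\ell=1$, $t=u$, and by the example in Section 10 $N([a:c])=2\min(v(\bar a),v(\bar c))$, twice the number used in Proposition 3.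

## 12. One move: dividing by $\lambda(t)^r$ and clearing the reduction

By (7), for $r\in\mathbf Z$,
$$y_a(\lambda(t)^rn\lambda(t)^{-r})=t^{-rj_a}y_a(n),\qquad z_b(\lambda(t)^rn\lambda(t)^{-r})=t^{rj_b}z_b(n).\tag{9}$$

The first lemma controls $N$ when coordinates are divided.

**Lemma 11.** Let $x=no$ with $n\in U^-(O')$, $\bar n=1$, and let $r\ge1$ be such that $n^*:=\lambda(t)^rn\lambda(t)^{-r}\in U^-(O')$. Put $x^*=\lambda(t)^rx$. Then $x^*=n^*o$ and $N(x^*)\le N(x)$, and equality implies $\bar n^*\in U^-(\bar R)$.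

**Proof.** Since $\lambda(t)\in L(K')$ fixes $o$, $x^*=n^*o$. Let $w$ be primitive with $\varphi(x)=[w]$, and let $w_0=w_\omega\in R'$. By (8), $w=w_0\cdot nv_0$. As $\bar x=o$, the vector $\pi^{-N(x)}\bar w$ is a unit times $v_0$. So $t\nmid w_0$ and $v(\bar w_0)=N(x)$.

Put $w^*=w_0\cdot n^*v_0$; then $\varphi(x^*)=[w^*]$. Since $n^*v_0=t^{-r\omega}\lambda(t)^rnv_0$, the part of $w^*$ of weight $\omega-j$ is $t^{-rj}$ times that of $w$. So $w^*\in V_{R'[t^{-1}]}$; also $w^*\in V_{O'}$ since $n^*\in U^-(O')$; hence $w^*\in V_{R'}$. It is primitive: $t$ does not divide its top coefficient $w_0$, and a prime not associated to $t$ dividing $w^*$ would divide $w$. Reducing, $\bar w^*\in\pi^{N(x^*)}V_{\bar R}$ has top coefficient $\bar w_0$, so $N(x^*)\le v(\bar w_0)=N(x)$.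

If equality holds, $\pi^{-N(x)}\bar w^*$ has unit top coefficient, so the point $\bar x^*\in(G/P)(\bar R)$ lies in $D(\bar R)=U^-(\bar R)o$ by Lemma 10. As $\bar x^*=\bar n^*o$ and $U^-\to G/P$ is a monomorphism, $\bar n^*\in U^-(\bar R)$. $\square$

The second lemma moves the reduced point back to $o$ by elements which, after undoing $\lambda(t)^i$, have coordinates in $Q$ and not only in $R'[t^{-1}]$.

**Lemma 12.** Let $E=\langle U(Q),U^-(Q)\rangle$, $i\in\mathbf Z$, $q=\ell/\gcd(\ell,i)$ and $\bar n\in U_q^-(\kappa)$. There is $\theta\in\langle U_q(R),U_q^-(R)\rangle$ with $\bar\theta\,\bar n\,o=o$ in $(G/P)(\kappa)$. If $\bar n\in U^-(\bar R)$, one can take $\theta\in U_q^-(R)$. In all cases $\lambda(t)^{-i}\theta\lambda(t)^i\in E$.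

**Proof.** **Step 1: the last claim.** It suffices to treat one factor in $U_q^\pm(R)$. Conjugation by $\lambda(t)^{-i}$ multiplies a coordinate of weight $j$ by $t^{\pm ij}$. On $U_q^\pm$ only weights $j$ with $q\mid j$ occur. Then $\ell\mid\gcd(\ell,i)j$, so $\ell\mid ij$ and $t^{\pm ij}$ is an integral power of $u$. So the new coordinates lie in $Q$.

**Step 2: the integral case.** If $\bar n\in U^-(\bar R)$, then $\bar n\in U_q^-(\bar R)$. Since $U_q^-$ is an affine space, lift $\bar n^{-1}$ to $\theta\in U_q^-(R)$.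

**Step 3: the general case.** We apply Lemma 9 to a smaller reductive group whose unipotent groups are $U_q^\pm$. Let $M=Z_{G_{\bar R}}(\lambda(\mu_q))^0$. The centralizer of a multiplicative subgroup is smooth and closed (SGA3 XI 5.3; Conrad, Lemma 2.2.4), and the identity components of its fibres are reductive (Conrad–Gabber–Prasad, *Pseudo-reductive groups*, A.8.12). So $M$ is a reductive group scheme, closed in $G_{\bar R}$ (Conrad, Prop. 3.1.3). It contains the image of $\lambda$, which is connected and commutes with $\lambda(\mu_q)$. Since $U_q^\pm$ has connected fibres, $U_M(\pm\lambda)=M\cap U^\pm_{\bar R}=U^\pm_{q,\bar R}$; and $P_M(\lambda)=M\cap P_{\bar R}\subset P_{\bar R}$.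

Let $o_M$ be the base point of $M/P_M(\lambda)$. The point $\bar no_M\in(M/P_M(\lambda))(\kappa)$ comes from $(M/P_M(\lambda))(\bar R)$, by properness. By Lemma 9 over $\bar R$ there is $\bar\theta\in\langle U_q(\bar R),U_q^-(\bar R)\rangle$ with $\bar\theta\bar no_M=o_M$. So $\bar\theta\bar n\in P_M(\lambda)(\kappa)\subset P(\kappa)$, and $\bar\theta\bar no=o$. Lift the factors of $\bar\theta$ to $U_q^\pm(R)$ coordinate by coordinate. $\square$

In the $\mathrm{PGL}_3$ example with $\ell=2$ and $i=1$ we have $q=2$, and $M$ is the identity component of the centralizer of the matrices $\mathrm{diag}(1,\zeta,1)$, $\zeta\in\mu_2$. The groups $U_2^\pm$ involve only the corner entries $(3,1)$ and $(1,3)$, and conjugation by $\lambda(t)^{-1}$ multiplies these by $t^{\pm2}=u^{\pm1}$.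

## 13. The descent, and the proof of Theorem B and the Corollary

Let $d=2$, $E=\langle U(Q),U^-(Q)\rangle$ and $s\in(G/P)(K)$. We show $s\in E\,o$. For this we construct $\gamma_k\in E$ and integers $0=i_0<i_1<\cdots$ such that
$$x_k:=\lambda(t)^{i_k}\gamma_ks\quad\text{satisfies}\quad\bar x_k=o .\tag{10}$$

**Step 1: start.** The reduction $\bar s$ lies in $(G/P)(\bar R)$. By Lemma 9 over $\bar R$, lifting factors to $R$ by coordinates, there is $\gamma_0\in\langle U(R),U^-(R)\rangle\subset E$ with $\overline{\gamma_0s}=o$.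

**Step 2: from $x_k$ to $x_{k+1}$.** This step divides by the largest possible power and clears the new reduction. Since $\bar x_k=o$ and $O'$ is local, $x_k=n_ko$ with $n_k\in U^-(O')$ and $\bar n_k=1$. As $\lambda(t)$ fixes $o$,
$$\gamma_ks=\lambda(t)^{-i_k}x_k=n_k'o,\qquad n_k'=\lambda(t)^{-i_k}n_k\lambda(t)^{i_k}.$$
The point $\gamma_ks$ is a $K$-point of $G/P$ lying in the open set $U^-o$, so $n_k'\in U^-(K)$. If $n_k=1$, then $\gamma_ks=o$, so $s\in E\,o$ and we stop. Otherwise, by (9), whenever $y_a(n_k)\ne0$,
$$\mathrm{ord}_t\,y_a(n_k)=\mathrm{ord}_t\,y_a(n_k')-i_kj_a\in\ell\mathbf Z-i_kj_a\subset j_a\mathbf Z,\tag{11}$$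
because $j_a\le h$ divides $\ell$. These orders are positive since $\bar n_k=1$. So
$$r_k:=\min_a\ \mathrm{ord}_t(y_a(n_k))/j_a$$
is a positive integer. Put $i_{k+1}=i_k+r_k$ and $n_k^*=\lambda(t)^{r_k}n_k\lambda(t)^{-r_k}$. By (9), $y_a(n_k^*)=t^{-r_kj_a}y_a(n_k)\in O'$, so $n_k^*\in U^-(O')$. If $y_a(\bar n_k^*)\ne0$, then by (11) $0=\mathrm{ord}_t\,y_a(n_k^*)\in\ell\mathbf Z-i_{k+1}j_a$, so $\ell\mid i_{k+1}j_a$ and $q:=\ell/\gcd(\ell,i_{k+1})$ divides $j_a$. Hence $\bar n_k^*\in U_q^-(\kappa)$. Take $\theta_k$ from Lemma 12 for $(i_{k+1},\bar n_k^*)$, chosen in $U_q^-(R)$ if $\bar n_k^*\in U^-(\bar R)$, and put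
$$\gamma_{k+1}=\lambda(t)^{-i_{k+1}}\theta_k\lambda(t)^{i_{k+1}}\gamma_k\in E .$$
Then $x_{k+1}=\theta_k\lambda(t)^{i_{k+1}}\gamma_ks=\theta_k\lambda(t)^{r_k}x_k=\theta_kn_k^*o$, and $\bar x_{k+1}=\bar\theta_k\bar n_k^*o=o$, as (10) requires.

By Lemma 11 and since $\theta_k\in G(R)$, $N(x_{k+1})=N(\lambda(t)^{r_k}x_k)\le N(x_k)$. If equality holds, then $\bar n_k^*\in U^-(\bar R)$ and $\theta_k\in U^-(R)$.

**Step 3: if the process never stops, an approximation.** The nonnegative integers $N(x_k)$ do not increase, so they are constant for $k\ge k_0$. For these $k$ we have $\theta_k\in U^-(R)$, so $\theta_kn_k^*\in U^-(O')$. From $x_{k+1}=n_{k+1}o=\theta_kn_k^*o$ we get $n_{k+1}=\theta_k\lambda(t)^{r_k}n_k\lambda(t)^{-r_k}$, that is,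
$$n_k=\lambda(t)^{-r_k}\theta_k^{-1}n_{k+1}\lambda(t)^{r_k}.\tag{12}$$
We use (12) to approximate $n_{k_0}$ by elements of $U^-(R')$. Let $\rho_k=i_k-i_{k_0}$, which tends to infinity. Iterating (12) from $k_0$ to $k$,
$$n_{k_0}=m_k\eta_k,\qquad m_k=\prod_{l=k_0}^{k-1}\lambda(t)^{-\rho_{l+1}}\theta_l^{-1}\lambda(t)^{\rho_{l+1}},\qquad\eta_k=\lambda(t)^{-\rho_k}n_k\lambda(t)^{\rho_k},$$
the product being taken in increasing order of $l$. Conjugation by $\lambda(t)^{-\rho}$ with $\rho\ge0$ multiplies $y_a$ by $t^{\rho j_a}$, $j_a\ge1$. So $m_k\in U^-(R')$, and $\eta_k\in U^-(O')$ is congruent to $1$ mod $t^{\rho_k}$. The group law of $U^-$ is polynomial over $R$ in the coordinates, and $y_a(m_k\cdot1)=y_a(m_k)$, so $y_a(n_{k_0})\in R'+t^{\rho_k}O'$ for all $k\ge k_0$.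

**Step 4: the limit lies in $R'$.** Let $f=y_a(n_{k_0})\in\bigcap_\rho(R'+t^\rho O')$ and write $f=\alpha/\beta$ with $\alpha,\beta\in R'$, $t\nmid\beta$. For each $\rho$ there is $\mu\in R'$ with $f-\mu\in t^\rho O'$. Then $\alpha-\beta\mu=\beta(f-\mu)\in t^\rho O'\cap R'=t^\rho R'$. So $\alpha\in\bigcap_\rho(\beta R'+t^\rho R')=\beta R'$ by Krull's theorem in the local ring $R'/\beta R'$ (trivially if $\beta$ is a unit), and $f\in R'$. Hence $n_{k_0}\in U^-(R')$.

Now $n_{k_0}'\in U^-(K)$ has coordinates $t^{i_{k_0}j_a}y_a(n_{k_0})\in R'[t^{-1}]\cap K=Q$. So $n'_{k_0}\in U^-(Q)\subset E$ and $\gamma_{k_0}s=n_{k_0}'o\in E\,o$. Thus $s\in E\,o$ in all cases, and $E$ is transitive on $(G/P)(K)$ for $d=2$; for $d=1$ this was shown in Section 9.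

**Step 5: from $G/P$ to $G(Q)$.** Let $G$ be the original group, not necessarily adjoint. By Step 1 of Section 8, $E=\langle U(Q),U^-(Q)\rangle\subset G(Q)$ is transitive on $(G/P)(K)$. For $g\in G(Q)$ choose $\gamma\in E$ with $go=\gamma o$. Then $\gamma^{-1}g\in P(K)\cap G(Q)=P(Q)$, because $P$ is closed in $G$ and $Q\subset K$. So $G(Q)=E\,P(Q)$.

**Step 6: the conjecture for $d\le2$.** Let $P$ be minimal; we check that $P^-$ is minimal too. A parabolic $P_1\subsetneq P^-$ contains $U^-$, so $P_1=(P_1\cap L)U^-$ with $P_1\cap L$ a proper parabolic subgroup of $L$. Then $(P_1\cap L)U\subsetneq P$ would be parabolic, contradicting minimality of $P$. So $U(Q)$ and $U^-(Q)$ both lie in $G^a(Q)$, hence $E\subset G^a(Q)$ and $G(Q)=G^a(Q)P(Q)$. This proves Theorem B.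

**Step 7: the Corollary.** The implication (i)$\Rightarrow$(ii) is trivial, (ii)$\Rightarrow$(iii) is Theorem A, which for $d\ge3$ gives a failure for $\mathrm{SL}_2$ whatever $u\in m-m^2$ is, and (iii)$\Rightarrow$(i) is Theorem B. $\square$
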